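
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Finite simple groups are connected $2$-DCI-groups}


\begin{abstract}
We prove that if two connected Cayley digraphs of out-valency at most $2$ of a finite
simple group $G$ are isomorphic, then their connection sets are conjugate under
$\mathrm{Aut}(G)$. This confirms a conjecture stated in \cite{source}. The same method gives a
version, with a structure theorem for the automorphism group, for prime out-valency $p$ when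
a vertex stabilizer induces a $p$-group on the out-neighbors. We also show that out-valency
$2$ cannot be replaced by $4$. The classification of finite simple groups enters only through
Guralnick's theorem on subgroups of prime power index.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $G$ be a finite group and let $S\subseteq G\setminus\{1\}$. The \emph{Cayley graph}
$\mathrm{Cay}(G,S)$ is the directed graph with vertex set $G$ and edges $(a,b)$ whenever
$ba^{-1}\in S$; thus the edges are the pairs $(v,sv)$ with $v\in G$ and $s\in S$. Every vertex has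
out-valency $|S|$, and the graph is connected if and only if $\langle S\rangle=G$.

If $\sigma\in\mathrm{Aut}(G)$, then $\sigma$, viewed as a permutation of the vertex set, is an
isomorphism from $\mathrm{Cay}(G,S)$ to $\mathrm{Cay}(G,S^\sigma)$. So some isomorphisms between
Cayley graphs of $G$ come for free. The graph $\mathrm{Cay}(G,S)$ is called a \emph{CI-graph} of
$G$ if these account for all its isomorphic copies: whenever
$\mathrm{Cay}(G,S)\cong\mathrm{Cay}(G,T)$ with $T\subseteq G\setminus\{1\}$, there is
$\sigma\in\mathrm{Aut}(G)$ with $S^\sigma=T$. For a positive integer $m$, the group $G$ is a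
\emph{connected $m$-DCI-group} if every connected Cayley graph of $G$ of out-valency at most $m$ is a
CI-graph.

Let $p(G)$ be the smallest prime divisor of $|G|$. Every finite group is a connected $m$-DCI-group for
$m\le p(G)-1$, while some finite groups are not connected $2$-DCI-groups \cite{source}. A nonabelian simple group has even
order, so for such a group the general statement stops at $m=1$, where it has no content: a group
generated by one element is cyclic. Out-valency $2$ is therefore the first case in which one learns
something about nonabelian simple groups. Conjecture~1.2 of \cite{source} predicts the outcome: \emph{finite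
simple groups are all connected $2$-DCI-groups}. We prove this.

\begin{theorem}\label{thm:main}
Every finite simple group is a connected $2$-DCI-group.
\end{theorem}

The proof works for any prime out-valency under a condition that is automatic for out-valency
$2$, and then also describes the automorphism group.

\begin{theorem}\label{thm:prime}
Let $p$ be a prime, $G$ a finite nonabelian simple group, and $S\subseteq G\setminus\{1\}$ with
$\langle S\rangle=G$ and $|S|=p$. Put $\Gamma=\mathrm{Cay}(G,S)$ and $A=\mathrm{Aut}(\Gamma)$, and
suppose that the permutation group induced on $S$ by the stabilizer $A_1$ of the vertex $1$ is a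
$p$-group. Then:
\begin{enumerate}
\item[(i)] $\Gamma$ is a CI-graph of $G$.
\item[(ii)] If $R$ is the soluble radical of $A$, then one of the following holds:
\begin{enumerate}
\item[(a)] $G\trianglelefteq A$ and $|A_1|\in\{1,p\}$;
\item[(b)] $G\cong\mathrm{Alt}(n-1)$ with $n=p^a\ge7$, $|R|\in\{1,p\}$ and
$\mathrm{soc}(A/R)\cong\mathrm{Alt}(n)$;
\item[(c)] $p=23$, $G\cong M_{22}$ and $A\cong M_{23}$.
\end{enumerate}
\end{enumerate}
\end{theorem}

In (ii), $G$ is identified with the group of right translations in $A$.

\begin{theorem}\label{thm:four}
For every odd $n\ge7$ the simple group $\mathrm{Alt}(n)$ is not a connected $4$-DCI-group, and hence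
not a connected $m$-DCI-group for any $m\ge4$.
\end{theorem}

Consequently the largest $m$ for which all finite simple groups are connected $m$-DCI-groups is $2$
or $3$. We do not decide which.

\subsection*{The idea}

Let $G$ be nonabelian simple and $|S|=2$. The group $G$ sits in $A=\mathrm{Aut}(\Gamma)$ as the
regular group of right translations, and $\Gamma$ is a CI-graph as soon as all regular subgroups of
$A$ isomorphic to $G$ are conjugate in $A$ (Lemma~\ref{lem:babai}). Connectedness forces
$|A:G|=|A_1|$ to be a power of $2$. (If $G$ had prime order, Sylow's theorem would give the conjugacy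
at once.)

There are two ways in which a second regular copy of $G$ might arise. Modulo its soluble radical $R$,
the group $A$ turns out to have a simple socle $L$, which contains the image of $G$ with $2$-power
index. If this image is proper, the possible pairs are listed by Guralnick's theorem, and the
conjugacy can be read off. The other possibility is that $R$, which is a $2$-group, produces the
second copy: in $RG$ the regular
subgroups isomorphic to $G$ are complements to $R$, and complements need not be conjugate
(Remark~\ref{rem:complements}). The heart of the paper is the proof that $G$ centralizes $R$, so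
that in $RG=R\times G$ there is no second copy at all.

The mechanism is a count. In $Y=RG$ the numbers $|R|$ and $|Y_1|$ agree; call them
$2^k$, and let $k\ge1$. Following a directed walk $v_0,v_1,v_2,\dots$ obtained by applying the powers of one element
$g\in G$ to the vertex $1$, we find an involution $x\in Y$ that fixes the first $k$ vertices
$v_0,\dots,v_{k-1}$ and moves $v_k$. Its conjugates $x_j=g^{-j}xg^j$ have the same property along
shifted windows, and the $k$ elements $x_0,\dots,x_{k-1}$ all fix $v_{k-1}$, so they generate a
$2$-group. Such a group has a nonzero fixed vector in any nonzero $\mathbb F_2Y$-module $V$. If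
$\dim V\le k$, then imposing the $k$ conditions of being fixed by
$x_0,\dots,x_{k-1}$ one after the other cannot lower the dimension each time. Where the dimension does not drop,
one finds a nonzero subspace that is fixed pointwise by $x$ and invariant under $g$. Since $x$ and $g$
generate $Y$, an irreducible such $V$ is centralized by $x$, and $Y$ acts on it as a cyclic group. Hence
$G$ centralizes every chief factor of $Y$ inside $R$, and from this it follows that $G$ centralizes $R$.

\section{Regular subgroups and the vertex stabilizer}

Groups act on the right, and $a^b=b^{-1}ab$ in a group. Let $G$ be a finite group,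
$S\subseteq G\setminus\{1\}$, $\Gamma=\mathrm{Cay}(G,S)$ and $A=\mathrm{Aut}(\Gamma)$. Right
translations preserve the set of edges $(v,sv)$, and we identify $g\in G$ with the
permutation $v\mapsto vg$ of the vertex set; so $G$ is a regular subgroup of $A$. For a group $B$ of
permutations of the vertices, $B_v$ is the stabilizer of the vertex $v$, and $B_1$ always refers to
the vertex $1$. We write $\Gamma^+(v)$ for the set of
out-neighbors of $v$; thus $\Gamma^+(1)=S$. If $\langle S\rangle=G$, then, since $G$ is
finite, every element of $G$ is a product of elements of $S$, and there is a directed walk from every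
vertex to every other one; we say that $\Gamma$ is \emph{strongly connected}.

\begin{lemma}[Babai's criterion]\label{lem:babai}
If every regular subgroup of $A$ isomorphic to $G$ is conjugate to $G$ in $A$, then $\Gamma$ is a
CI-graph.
\end{lemma}

\begin{proof}
Let $\varphi\colon\Gamma\to\mathrm{Cay}(G,T)$ be an isomorphism. Since $G$ acts on
$\mathrm{Cay}(G,T)$ by right translations, $\varphi G\varphi^{-1}$ is a regular subgroup of $A$
isomorphic to $G$. By hypothesis there is $\alpha\in A$ such that $\psi=\alpha\varphi$ satisfies
$\psi G\psi^{-1}=G$, and $\psi$ is again an isomorphism from $\Gamma$ to $\mathrm{Cay}(G,T)$. Following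
$\psi$ by a right translation, we may assume that $1^\psi=1$. Let $\sigma\in\mathrm{Aut}(G)$ be the
automorphism $g\mapsto\psi^{-1}g\psi$. For $g\in G$, regarded as a vertex,
\[
g^\psi=(1^g)^\psi=(1^\psi)^{\psi^{-1}g\psi}=1^{g^\sigma}=g^\sigma .
\]
So $\psi=\sigma$, and $S^\sigma=\Gamma^+(1)^\psi=T$.
\end{proof}

Two cases of Theorem~\ref{thm:main} are immediate. Let $\langle S\rangle=G$. If $|S|=1$, then
$G=\langle s\rangle$ is cyclic;
if $\mathrm{Cay}(G,T)\cong\mathrm{Cay}(G,S)$, then $T$ consists of a single generator of $G$, and some
automorphism takes $s$ to it. If $G$ has prime order $r$, then $r^2$ does not divide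
$|\mathrm{Sym}(G)|=r!$, so the subgroups of $A$ of order $r$ are Sylow $r$-subgroups; they are
conjugate, and Lemma~\ref{lem:babai} applies whatever $S$ is. From now on we make the following
assumption.

\medskip
\noindent\textbf{Standing assumption (through Section~\ref{sec:proofs}).} \emph{$p$ is a prime, $G$ is a finite
nonabelian simple group, $S\subseteq G\setminus\{1\}$, $\langle S\rangle=G$, $|S|=p$,
$\Gamma=\mathrm{Cay}(G,S)$, $A=\mathrm{Aut}(\Gamma)$, and $A_1$ induces a $p$-group on $S$.}
\medskip

For $p=2$ the last condition holds because $|\mathrm{Sym}(S)|=2$. By vertex-transitivity, $A_v$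
induces a $p$-group on $\Gamma^+(v)$ for every vertex $v$. Primality of $|S|$ will be used in the
following form: \emph{a $p$-group acting on $p$ points is trivial or transitive}, since its orbit
lengths are powers of $p$ with sum $p$.

\begin{lemma}\label{lem:pgroup}
$A_1$ is a $p$-group. Hence $|A:H|=|A_1|$ is a power of $p$ for every regular subgroup $H$ of $A$.
\end{lemma}

\begin{proof}
Suppose that $z\in A_1$ has prime order different from $p$. If $z$ fixes a vertex $v$, then $z$ induces on
$\Gamma^+(v)$ an element of a $p$-group, so it fixes $\Gamma^+(v)$ pointwise. Starting at the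
vertex $1$ and using strong connectivity, we get that $z$ fixes every vertex, a contradiction.
\end{proof}

\begin{lemma}\label{lem:normalizer}
Let $B\le A_1$ normalize $G$. Then $B$ acts faithfully on $G$ by conjugation, so $B$ embeds in
$\mathrm{Aut}(G)$, and $|B|\in\{1,p\}$.
\end{lemma}

\begin{proof}
Let $b\in B$. As $b$ fixes the vertex $1$, the vertex $g$ satisfies
$g^b=(1^g)^b=1^{b^{-1}gb}=b^{-1}gb$ (the last term read as an element of $G$). So $b$ acts on the
vertex set as an automorphism of $G$, and this action is faithful because $B$ is a permutation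
group. Also $b$ preserves $\Gamma^+(1)=S$. If $b$ fixes $S$ pointwise, it fixes $\langle S\rangle=G$
pointwise and $b=1$. Thus the
$p$-group $B$ acts faithfully on $p$ points. Since $p^2\nmid p!$, we have $|B|\le p$.
\end{proof}

\section{Stabilizers along a walk}\label{sec:walk}

Let $Y$ be a group with $G\le Y\le A$ and $|Y_1|=p^k$, where $k\ge1$. We look for generators
of $Y$ that display its action near one walk.

First, each $Y_v$ is transitive on $\Gamma^+(v)$. Otherwise the $p$-group $Y_v$ would be trivial on
$\Gamma^+(v)$ for one vertex $v$, hence for all $v$, because $Y$ is vertex-transitive; and then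
$Y_1$ would fix all vertices by strong connectivity, contrary to $k\ge1$.

Fix an element $g\in S$, regarded as a translation in $G$, and put
\[
v_i=1^{g^i}=g^i\qquad(i\in\mathbb Z).
\]
Applying $g^i$ to the edge $(1,g)=(v_0,v_1)$ we see that $(v_i,v_{i+1})$ is always an edge. For
$i\ge0$ let $C_i$ be the pointwise stabilizer in $Y$ of $v_0,\dots,v_i$, so that $C_0=Y_1$. An
\emph{$i$-walk} is a sequence $(u_0,\dots,u_i)$ of vertices with $u_{j+1}\in\Gamma^+(u_j)$ for
$0\le j<i$; its stabilizer is the pointwise stabilizer of its vertices in $Y$.

\begin{lemma}\label{lem:chain}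
$|C_i|=p^{k-i}$ for $0\le i\le k$.
\end{lemma}

\begin{proof}
The $p$-group $C_j$ acts on the $p$ points of $\Gamma^+(v_j)$, and $C_{j+1}$ is the stabilizer of the
point $v_{j+1}$; so $|C_j:C_{j+1}|\in\{1,p\}$. Let $i\ge0$ be minimal with $C_i=C_{i+1}$. We show that
$C_i=1$. As $|C_0:C_j|=p^j$ for $0\le j\le i$, this gives $i=k$, and the lemma follows.

The orbit of $(v_0,\dots,v_i)$ under $C_0$ has $|C_0:C_i|=p^i$ elements, and there are exactly $p^i$
$i$-walks starting at $v_0$. Since $Y$ is vertex-transitive, it is transitive on all $i$-walks, and
the stabilizers of $i$-walks all have the same order. The group $C_i$ fixes the point $v_{i+1}$ of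
$\Gamma^+(v_i)$, so it is not transitive there, and hence fixes $\Gamma^+(v_i)$ pointwise. By transitivity, the stabilizer of any $i$-walk
$(u_0,\dots,u_i)$ fixes $\Gamma^+(u_i)$ pointwise. So for each $u_{i+1}\in\Gamma^+(u_i)$ it is
contained in the stabilizer of the $i$-walk $(u_1,\dots,u_{i+1})$, and equals it because the orders
agree.

Now let $w$ be any vertex and continue $(v_0,\dots,v_i)$ by a directed walk from $v_i$ to $w$. Shifting
one step at a time, we find that $C_i$ is the stabilizer of an $i$-walk ending in $w$; so $C_i$
fixes $w$. Hence $C_i=1$.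
\end{proof}

By Lemma~\ref{lem:chain}, $C_{k-1}$ has order $p$; let $C_{k-1}=\langle x\rangle$. Since $C_k=1$, the element $x$
fixes $v_0,\dots,v_{k-1}$ and moves $v_k$. Put $x_j=g^{-j}xg^j$ for $j\in\mathbb Z$. Then
\begin{equation}\label{eq:window}
x_j\ \text{ fixes }\ v_j,v_{j+1},\dots,v_{j+k-1}\ \text{ and moves }\ v_{j+k}.
\end{equation}

\begin{lemma}\label{lem:gen}
\begin{enumerate}
\item[(a)] $\langle x_0,\dots,x_{k-1}\rangle$ is a $p$-group.
\item[(b)] $Y=\langle x,g\rangle$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:window} all these elements lie in $Y_{v_{k-1}}$, which is a $p$-group.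

(b) Let $D=\langle x,g\rangle$; it contains all $x_j$. We show $C_i\le D$ by descending induction,
starting from $C_k=1$. Suppose $C_i\le D$ with $1\le i\le k$. By \eqref{eq:window}, $x_{i-k}$ fixes
$v_{i-k},\dots,v_{i-1}$, among which are $v_0,\dots,v_{i-1}$ since $i-k\le0$; and it moves $v_i$. So
$x_{i-k}\in C_{i-1}\setminus C_i$, and as $|C_{i-1}:C_i|=p$ we get
$C_{i-1}=\langle C_i,x_{i-k}\rangle\le D$.

Thus $Y_{v_0}=C_0\le D$. As $v_1=v_0^g$ and $Y_{v_0}$ is transitive on $\Gamma^+(v_0)$, the orbit
$v_0^D$ contains $\Gamma^+(v_0)$. Applying elements of $D$, we see that $v_0^D$ contains the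
out-neighbors of each of its vertices, so by strong connectivity it is the whole vertex set. A transitive
subgroup of $Y$ containing $Y_{v_0}$ is $Y$.
\end{proof}

\section{Normal $p$-subgroups are centralized}\label{sec:key}

Let $R$ be a $p$-subgroup of $A$ normalized by $G$, with $R\cap G=1$, and let $Y=RG$. A subgroup
$H\cong G$ of $Y$ meets $R$ in a soluble normal subgroup of the nonabelian simple group $H$, hence
trivially; so $H$ is a complement to $R$ in $Y$, as $G$ is. To prove $H$ conjugate to
$G$ we have to use the graph, as the following example shows.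

\begin{remark}\label{rem:complements}
Complements in a split extension of a $2$-group by a simple group need not be conjugate. Let
$\mathrm{Alt}(5)\cong\mathrm{PSL}_2(5)$ act on the six points of the projective line over
$\mathbb F_5$, and thus on $P=\mathbb F_2^6$. Let $P_0\le P$ be the space of vectors of even weight, $\mathbf 1$
the all-one vector, $V=P_0/\langle\mathbf 1\rangle$, and $\Omega$ the set of $16$ cosets
$u+\langle\mathbf 1\rangle$ with $u$ of odd weight, an affine space over $V$. An element of order $3$
permutes the points in two $3$-cycles and acts nontrivially on $V$, so the simple group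
$\mathrm{Alt}(5)$ acts faithfully on $V$. The group $B$ of all affine maps of $\Omega$ whose linear
part lies in the image of $\mathrm{Alt}(5)$ is a split extension of the translation group $V$, with the point stabilizers as
complements. The group $\mathrm{Alt}(5)$ acting on $\Omega$ is a complement too, but it fixes no
point: if it preserved $\{u,u+\mathbf 1\}$ with $u$ of odd weight, it would fix $u$, having no
subgroup of index $2$, and by transitivity on six points $u$ would be $0$ or $\mathbf 1$, which have
even weight.
\end{remark}

What the graph provides is the equality $|Y_1|=|Y:G|=|R|$: a large $R$ forces a large vertex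
stabilizer, and thus a long sequence of elements as in \eqref{eq:window}.

The smallest case already shows how this is used. Let $p=2$ and let $R\cong\mathbb F_2^k$ be
irreducible under $Y$. For $k\le2$ the group $\mathrm{GL}_k(2)$ is soluble and $G$ must act trivially
on $R$, but $\mathrm{GL}_3(2)$ is a nonabelian simple group. So let $k=3$, and write $V$ for $R$ as a
$Y$-module. As $|Y_1|=8$, the three involutions $x_0,x_1,x_2$ are available, and in
\[
V\ \ge\ C_V(x_0)\ \ge\ C_V(x_0,x_1)\ \ge\ C_V(x_0,x_1,x_2)\ \ne\ 0
\]
the dimension drops by at most $2$ in total, so one of the three inclusions is an equality. The next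
lemma exploits such an equality in general.

\begin{lemma}\label{lem:key}
Let $G\le Y\le A$ with $|Y_1|=p^k$, $k\ge1$, and let $V$ be an irreducible $\mathbb F_pY$-module with
$1\le\dim V\le k$. Then $Y/C_Y(V)$ is cyclic.
\end{lemma}

\begin{proof}
Take $g$, $x$ and $x_j$ as in Section~\ref{sec:walk}, and for $0\le i\le k$ let $U_i$ be the
subspace of vectors of $V$ fixed by $x_0,\dots,x_{i-1}$. Then $V=U_0\ge U_1\ge\dots\ge U_k$. By
Lemma~\ref{lem:gen}(a) a $p$-group acts on the nonzero $\mathbb F_p$-space $V$ with fixed space
$U_k$, so $U_k\ne0$. Hence $\dim U_0-\dim U_k\le k-1$, and $U_i=U_{i+1}$ for some $i$ with $0\le i<k$.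

A vector $u$ is fixed by $x_j$ if and only if $ug$ is fixed by $g^{-1}x_jg=x_{j+1}$. So the space of
vectors fixed by $x_1,\dots,x_i$ is $U_ig$, and
\[
U_i=U_{i+1}\le U_ig .
\]
Comparing dimensions we get $U_i=U_ig$. Moreover $U_i=U_{i+1}$ is fixed pointwise by $x_0=x$. So
$U_i$ is a nonzero subspace invariant under $\langle x,g\rangle$, which is $Y$ by
Lemma~\ref{lem:gen}(b), and $U_i=V$ by irreducibility. Therefore $x\in C_Y(V)$, and $Y/C_Y(V)$ is
generated by the image of $g$.
\end{proof}

\begin{proposition}\label{prop:central}
Let $R$ be a $p$-subgroup of $A$ normalized by $G$ with $R\cap G=1$, and let $Y=RG$. Then: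
\begin{enumerate}
\item[(a)] $Y=R\times G$;
\item[(b)] $G$ is the only subgroup of $Y$ isomorphic to $G$;
\item[(c)] $|R|=|Y_1|\in\{1,p\}$, and $Y_1$ embeds in $\mathrm{Aut}(G)$.
\end{enumerate}
\end{proposition}

\begin{proof}
We have $|Y_1|=|Y:G|=|R|=p^k$ for some $k$. If $k=0$, then $Y=G$ and everything is clear. Let $k\ge1$.

(a) Refine $1\le R\le Y$ to a chief series of $Y$, with terms $1=R_0<R_1<\dots<R_m=R$ up to $R$. Each
$V=R_j/R_{j-1}$ is an irreducible $\mathbb F_pY$-module with $p^{\dim V}\le|R|=p^k$, so
$1\le\dim V\le k$ and $Y/C_Y(V)$ is cyclic by Lemma~\ref{lem:key}. The image of the perfect group $G$ in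
it is trivial, so $G$ acts trivially on every factor $R_j/R_{j-1}$.

It follows that every element $h\in G$ of order prime to $p$ centralizes $R$
\cite[Theorem~5.3.2]{gorenstein}. Indeed, suppose by induction that $h$ centralizes $R_{j-1}$,
and let $r\in R_j$. Then $r^h=rz$ with $z\in R_{j-1}$, and since $z^h=z$ we get $r^{h^i}=rz^i$ for all
$i\ge0$. If $i$ is the order of $h$, then $z^i=1$, and $z=1$ because $i$ is prime to $p$. The elements of
$G$ of order prime to $p$ generate a normal subgroup of $G$, which is nontrivial since $G$ is not a
$p$-group; so it is $G$. Hence $G$ centralizes $R$, and $Y=R\times G$.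

(b) Let $H\le Y$ with $H\cong G$. The image of the perfect group $H$ in the $p$-group $Y/G\cong R$ is
trivial, so $H\le G$ and $H=G$.

(c) By (a), $Y_1$ normalizes $G$, and Lemma~\ref{lem:normalizer} applies to $B=Y_1$.
\end{proof}

\section{Overgroups of prime power index}\label{sec:socle}

Let $R$ be the soluble radical of $A$, that is, its largest soluble normal subgroup, and write bars
for images in $\bar A=A/R$. We now locate the images of the regular copies of $G$ in $\bar A$.

\begin{proposition}\label{prop:socle}
$R$ is a $p$-group, and $L=\mathrm{soc}(\bar A)$ is a nonabelian simple group with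
$L\le\bar A\le\mathrm{Aut}(L)$. For every regular subgroup $H$ of $A$ isomorphic to $G$, including
$H=G$, we have $R\cap H=1$ and
\[
\bar H\le L,\qquad |L:\bar H|\ \text{ is a power of } p .
\]
\end{proposition}

\begin{proof}
Let $H\le A$ be regular with $H\cong G$. The soluble normal subgroup $R\cap H$ of the nonabelian
simple group $H$ is trivial. Hence $|R||H|=|RH|$ divides $|A|=|H||A_1|$, so $|R|$ divides $|A_1|$, a
power of $p$ by Lemma~\ref{lem:pgroup}. Also $\bar H\cong H$, and $|\bar A:\bar H|=|A_1|/|R|$ is a
power of $p$.

Let $N$ be a minimal normal subgroup of $\bar A$. Since $\bar A$ has trivial soluble radical,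
$N=X_1\times\dots\times X_r$ with all $X_i$ isomorphic to one nonabelian simple group $X$. The
group $N\cap\bar H$ is normal in $\bar H$. If it were trivial, then $|N||\bar H|$ would
divide $|\bar A|$, so $|N|$ would be a power of $p$, which is impossible. As $\bar H$ is simple,
$\bar H\le N$. Some projection $\bar H\to X_i$ is nontrivial, hence injective, so $|H|$ divides
$|X|$, and
\[
|N:\bar H|=|X|^{r-1}\cdot\frac{|X|}{|H|}
\]
is a power of $p$, as it divides $|\bar A:\bar H|$. Since $|X|$ is not a power of $p$, this forces
$r=1$, so $N$ is simple.

Every minimal normal subgroup of $\bar A$ contains $\bar G\ne1$, and distinct minimal normal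
subgroups intersect trivially; so $N$ is the only one. Thus $L=\mathrm{soc}(\bar A)=N$ is nonabelian
simple and contains $\bar H$ with index a power of $p$, for every $H$ as above. Finally, $C_{\bar A}(L)$ is normal
in $\bar A$ and meets $L$ in $Z(L)=1$, so it does not contain the unique minimal normal subgroup and
must be trivial. Hence $\bar A\le\mathrm{Aut}(L)$.
\end{proof}

\begin{theorem}[Guralnick {\cite[Theorem~1]{guralnick}}]\label{thm:guralnick}
Let $L$ be a nonabelian finite simple group and $M<L$ a subgroup with $|L:M|=q^b>1$, $q$ prime. Then one of the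
following holds:
\begin{enumerate}
\item[(a)] $L=\mathrm{Alt}(n)$ and $M\cong\mathrm{Alt}(n-1)$, with $n=q^b$;
\item[(b)] $L=\mathrm{PSL}_d(r)$ and $M$ is the stabilizer of a line or a hyperplane, of index
$(r^d-1)/(r-1)=q^b$;
\item[(c)] $L=\mathrm{PSL}_2(11)$ and $M\cong\mathrm{Alt}(5)$, of index $11$;
\item[(d)] $L=M_{23}$ and $M\cong M_{22}$, or $L=M_{11}$ and $M\cong M_{10}$;
\item[(e)] $L=\mathrm{PSU}_4(2)\cong\mathrm{PSp}_4(3)$ and $M$ is a parabolic subgroup of index $27$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:cases}
If $\bar G\ne L$, then one of the following holds: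
\begin{enumerate}
\item[(A)] $L=\mathrm{Alt}(n)$ and $G\cong\mathrm{Alt}(n-1)$, with $n=p^a\ge7$;
\item[(B)] $p=11$, $L=\mathrm{PSL}_2(11)$ and $G\cong\mathrm{Alt}(5)$;
\item[(C)] $p=23$, $L=M_{23}$ and $G\cong M_{22}$.
\end{enumerate}
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:guralnick} with $q=p$ to $M=\bar G\cong G$, which is nonabelian simple. In (b) the group
$M$ has a normal elementary abelian subgroup of order $r^{d-1}>1$; the group $M_{10}$ has a subgroup
$\mathrm{Alt}(6)$ of index $2$; and the parabolic subgroup in (e) is isomorphic to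
$2^4{:}\mathrm{Alt}(5)$. None of
these is nonabelian simple. In case (a), $\mathrm{Alt}(n-1)$ is nonabelian simple, so $n\ge6$; and $6$ is not a
prime power.
\end{proof}

\begin{lemma}\label{lem:psl}
Case (B) does not occur.
\end{lemma}

\begin{proof}
Suppose it does, so $p=11$. We first determine $A$, then identify the graph, and finally find an
automorphism outside $A$.

By Proposition~\ref{prop:central}(c), $|R|$ is a power of $11$ dividing
$|\mathrm{Aut}(\mathrm{Alt}(5))|=120$, so $R=1$ and
$\mathrm{PSL}_2(11)\le A\le\mathrm{PGL}_2(11)$. Here $|\mathrm{PGL}_2(11):G|=1320/60=22$, while $|A:G|$ is a power of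
$11$; so $A=\mathrm{PSL}_2(11)$ and $A_1$ is a Sylow $11$-subgroup of $A$, of order $11$.

The group $A$ acts on the $60$ pairs $\pm v$ with $0\ne v\in\mathbb F_{11}^2$ (row vectors). This
action is transitive, with stabilizers of order $660/60=11$. As Sylow $11$-subgroups of $A$ are
conjugate, it is equivalent to the action of $A$ on the vertices of $\Gamma$, and we take the vertices to be
these pairs. By Section~\ref{sec:walk} with $Y=A$, the stabilizer of a vertex is transitive on its
$11$ out-neighbors, so the out-neighbors of $\pm e_1$ form one orbit of length $11$ of the stabilizer of $\pm e_1$, where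
$e_1,e_2$ is the standard basis. Modulo $\pm1$ this stabilizer consists of the maps
\[
e_1\mapsto e_1,\qquad e_2\mapsto e_2+ce_1\qquad(c\in\mathbb F_{11}).
\]
It fixes the five pairs $\pm\mu e_1$, and its other orbits are the five sets
$\{\pm(\xi e_1+\eta e_2):\xi\in\mathbb F_{11}\}$ with $\pm\eta\ne0$. So for some $\lambda\ne0$ the
out-neighbors of $\pm e_1$ are the pairs $\pm w$ with $\det(e_1,w)=\pm\lambda$. Elements of
$\mathrm{SL}_2(11)$ preserve determinants and act transitively on the vertices, so the edges of $\Gamma$ are precisely the pairs
$(\pm v,\pm w)$ with $\det(v,w)=\pm\lambda$. But the matrix $\mathrm{diag}(1,-1)$ changes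
determinants only by a sign, so it induces an automorphism of $\Gamma$. This automorphism fixes $\pm e_1$, has
square $1$, and is nontrivial because it takes $\pm(e_1+e_2)$ to $\pm(e_1-e_2)$. So a vertex
stabilizer contains an element of order $2$, contrary to $|A_1|=11$.
\end{proof}

\section{Proof of Theorems \ref{thm:main} and \ref{thm:prime}}\label{sec:proofs}

\begin{lemma}\label{lem:conj}
Let $H$ be a regular subgroup of $A$ isomorphic to $G$. Then $\bar H$ and $\bar G$ are conjugate in $L$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:socle}, $\bar G$ and $\bar H$ are subgroups of $L$ of the same order. If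
$\bar G=L$, then $\bar H=L=\bar G$. Otherwise case (A) or (C) of Corollary~\ref{cor:cases} holds, by
Lemma~\ref{lem:psl}.

In case (A), let $K$ be any subgroup of index $n$ in $L=\mathrm{Alt}(n)$. The action of $L$ on the
$n$ cosets of $K$ is nontrivial, hence faithful. Its image has index $2$ in $\mathrm{Sym}(n)$, so it is
$\mathrm{Alt}(n)$, the only subgroup of index $2$. Numbering the cosets, we obtain an automorphism of
$\mathrm{Alt}(n)$ that takes $K$ to a point stabilizer. As $n\ne6$, all automorphisms of
$\mathrm{Alt}(n)$ are induced by $\mathrm{Sym}(n)$, so $K$ is itself a point stabilizer. In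
particular $\bar G$ and $\bar H$ are point stabilizers, and these are conjugate in $\mathrm{Alt}(n)$.

In case (C), $\bar G$ and $\bar H$ have prime index $23$ in $M_{23}$, so they are maximal subgroups.
By the list of maximal subgroups of $M_{23}$ in the ATLAS \cite{atlas}, those of index $23$ form one
conjugacy class.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:prime}\textup{(i)}]
Let $H\le A$ be regular with $H\cong G$. By Lemma~\ref{lem:conj} there is $t\in A$ with
$H^tR=GR$. By Proposition~\ref{prop:socle}, $R$ is a normal $p$-subgroup of $A$ with $R\cap G=1$. So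
Proposition~\ref{prop:central}(b) says that $G$ is the only subgroup of $GR$ isomorphic to $G$, and
$H^t=G$. Thus every regular subgroup of $A$ isomorphic to $G$ is conjugate to $G$, and $\Gamma$ is a
CI-graph by Lemma~\ref{lem:babai}.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $G$ be a finite simple group and $\mathrm{Cay}(G,S)$ connected with $|S|\le2$. Since $G\ne1$ we have $S\ne\emptyset$. The cases
$|S|=1$ and $|G|$ prime were settled after Lemma~\ref{lem:babai}. Otherwise $G$ is nonabelian simple
and $|S|=2$, so the hypothesis of Theorem~\ref{thm:prime} holds with $p=2$, and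
Theorem~\ref{thm:prime}(i) applies.
\end{proof}

For $p=2$, cases (B) and (C) are excluded already by the value of $p$. So Theorem~\ref{thm:main} needs
neither Lemma~\ref{lem:psl} nor the ATLAS.

\begin{proof}[Proof of Theorem \ref{thm:prime}\textup{(ii)}]
Let $Y=RG$. By Propositions~\ref{prop:socle} and~\ref{prop:central}, $Y=R\times G$, and $|R|=|Y_1|\in\{1,p\}$ with $Y_1$ embedded in
$\mathrm{Aut}(G)$.

Suppose $\bar G=L$. Then $Y$ is the preimage of the normal subgroup $L$ of $\bar A$, so
$Y\trianglelefteq A$. As $R$ is soluble and $G$ is perfect, $G$ is the last term of the derived series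
of $Y=R\times G$. So $G$ is characteristic in $Y$ and normal in $A$. Now Lemma~\ref{lem:normalizer}
with $B=A_1$ gives $|A_1|\in\{1,p\}$, and (a) holds.

Suppose $\bar G\ne L$. By Lemma~\ref{lem:psl} we are in case (A) or (C) of Corollary~\ref{cor:cases}.
In case (A) we have $|R|\in\{1,p\}$ and $\mathrm{soc}(A/R)=L\cong\mathrm{Alt}(n)$; this is (b). In
case (C), $|R|$ is a power of $23$ dividing
$|\mathrm{Aut}(M_{22})|=2|M_{22}|=2^8\cdot3^2\cdot5\cdot7\cdot11$, so $R=1$, and
$M_{23}\le A\le\mathrm{Aut}(M_{23})=M_{23}$; this is (c).
\end{proof}

\begin{remark}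
For $|S|=3$, Theorem~\ref{thm:prime} covers the case in which $A_1$ induces a group of order $1$ or
$3$ on $S$. Otherwise some element of $A_1$ induces a transposition on $S$; then $|A_1|$ is even, so
$A_1$ is not a $3$-group, and the proof above does not apply.
\end{remark}

\section{Out-valency four}\label{sec:four}

To prove Theorem~\ref{thm:four} we need an isomorphism between Cayley graphs that does not come from an automorphism of the
group. The construction multiplies half of the vertices on the left by a fixed involution $s$. If
$d$ commutes with $s$ and both $d$ and $sd$ are connection elements, then the edges they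
define lead from $v$ to all of $\langle s\rangle dv$ and are not affected by the twist. If left
multiplication by $e$ takes each
half of the vertices to the other, then the twist replaces $e$ by $se$ or $es$, and these elements may
have an order different from that of $e$.

\begin{proposition}\label{prop:twist}
Let $G$ be a finite group, $s\in G$ an involution, $d\in C_G(s)\setminus\langle s\rangle$, $e\in G$
and $M=\langle s,e\rangle$. Suppose there is a homomorphism $f\colon M\to\mathbb Z/2$ with $f(s)=0$
and $f(e)=1$. Put
\[
S=\{e,\,ses,\,d,\,sd\},\qquad T=\{se,\,es,\,d,\,sd\}.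
\]
If $|S|=4$, then $\mathrm{Cay}(G,S)\cong\mathrm{Cay}(G,T)$.
\end{proposition}

\begin{proof}
Neither set contains $1$, because $f(e)=f(ses)=f(se)=f(es)=1$ and $d\notin\langle s\rangle$. Choose a
representative $w$ of each coset $Mw$ and define $F\colon G\to\mathbb Z/2$ by $F(mw)=f(m)$ for
$m\in M$. Then $F(mv)=f(m)+F(v)$ for all $m\in M$ and $v\in G$; in particular
\[
F(sv)=F(v),\qquad F(ev)=F(sesv)=F(v)+1 .
\]
Let $\varphi(v)=s^{F(v)}v$. Since $F(\varphi(v))=F(v)$, we have $\varphi(\varphi(v))=v$, and $\varphi$
is a bijection. We check that it takes the out-neighbors of $v$ in $\mathrm{Cay}(G,S)$ to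
out-neighbors of $\varphi(v)$ in $\mathrm{Cay}(G,T)$.
\begin{itemize}
\item If $F(v)=0$, then $\varphi(v)=v$, $\varphi(ev)=sev=(se)\varphi(v)$ and
$\varphi(sesv)=s\cdot sesv=(es)\varphi(v)$.
\item If $F(v)=1$, then $\varphi(v)=sv$, $\varphi(ev)=ev=(es)\varphi(v)$ and
$\varphi(sesv)=sesv=(se)\varphi(v)$.
\item By definition $\varphi$ preserves each set $\langle s\rangle v$. So it maps
$\{dv,sdv\}=\langle s\rangle dv$ to itself. As $d$ commutes with $s$ and
$\langle s\rangle v=\langle s\rangle\varphi(v)$, this set equals
$\langle s\rangle d\varphi(v)=\{d\varphi(v),sd\varphi(v)\}$.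
\end{itemize}
So $\varphi$ maps the four out-neighbors of each vertex $v$ injectively to out-neighbors of
$\varphi(v)$, of which there are $|T|\le4$. Hence $|T|=4$ and $\varphi$ is an isomorphism.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:four}]
Let $n\ge7$ be odd, let $c=(5\;6\;7\,\cdots\,n)$, a cycle of odd length $n-4\ge3$, and put
\[
s=(1\;2)(3\;4),\qquad e=(5\;6)(1\;7),\qquad d=(1\;3)(2\;4)\,c .
\]
All three are even, and $d$ commutes with $s$. The set $\{5,6\}$ is invariant under
$M=\langle s,e\rangle$; it is fixed pointwise by $s$, and its points are interchanged by $e$. So the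
action of $M$ on it gives a homomorphism $f\colon M\to\mathbb Z/2$ with $f(s)=0$ and $f(e)=1$.

\emph{Orders.} We have $ses=(5\;6)(2\;7)$ and $sd=(1\;4)(2\;3)\,c$, and $d$, $sd$ have order
$2(n-4)\ge6$. In particular $d\notin\langle s\rangle$. Also
\[
se=(1\;2\;7)(3\;4)(5\;6),
\]
so $se$ and $es=(se)^{-1}$ have order $6$. Thus $S=\{e,ses,d,sd\}$ consists of two
distinct involutions and two distinct elements of order at least $6$, so $|S|=4$, and
Proposition~\ref{prop:twist} gives $\mathrm{Cay}(\mathrm{Alt}(n),S)\cong\mathrm{Cay}(\mathrm{Alt}(n),T)$
with $T=\{se,es,d,sd\}$. But $S$ contains an involution and $T$ does not. So no automorphism of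
$\mathrm{Alt}(n)$ maps $S$ to $T$, and $\mathrm{Cay}(\mathrm{Alt}(n),S)$ is not a CI-graph.

\emph{Connectedness.} Let $K=\langle S\rangle$. Since $s=(sd)d^{-1}\in K$, we have
$K=\langle s,e,d\rangle\le\mathrm{Alt}(n)$. We use that conjugating a permutation by $h$ replaces each
entry $i$ of its cycles by $i^h$, and that $\mathrm{Alt}(n)$ is generated by the $3$-cycles
$(1\;2\;j)$ with $3\le j\le n$.

The group $K$ contains $(se)^2=(1\;7\;2)$ and its inverse $(1\;2\;7)$. The element $d^2=c^2$ fixes $1$
and $2$, and it permutes $\{5,\dots,n\}$ in a single cycle because $n-4$ is odd. Conjugating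
$(1\;2\;7)$ by powers of $d^2$ gives
\[
(1\;2\;j)\in K\qquad\text{for } 5\le j\le n .
\]
Conjugating $(1\;2\;5)$ by $d$ gives $(3\;4\;6)\in K$. Conjugating $(1\;2\;6)$ by $(3\;4\;6)$ and by
its inverse, which send $6$ to $3$ and to $4$ respectively, gives $(1\;2\;3)\in K$ and
$(1\;2\;4)\in K$. Hence $K=\mathrm{Alt}(n)$.

So $\mathrm{Cay}(\mathrm{Alt}(n),S)$ is a connected Cayley graph of out-valency $4$ that is not a
CI-graph.
\end{proof}

\begin{thebibliography}{9}

\bibitem{atlas}
The ATLAS (list of maximal subgroups of $M_{23}$).

\bibitem{gorenstein}
Gorenstein, \emph{Finite Groups}.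

\bibitem{guralnick}
R. M. Guralnick, \emph{Subgroups of prime power index in a simple group}, J. Algebra \textbf{81}
(1983), 304--311.

\bibitem{source}
\emph{On isomorphisms of connected Cayley graphs, III},
\url{https://core-cms.prod.aop.cambridge.org/core/services/aop-cambridge-core/content/view/69C9DD503383ED2C362E40C02AFCF61C/S0004972700032068a.pdf/on_isomorphisms_of_connected_cayley_graphs_iii.pdf}.

\end{thebibliography}

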